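# Completely additive functions along $[\alpha n]$ and $[\beta n]$

Throughout, $[x]$ is the integer part of $x$, $\{x\}=x-[x]$, $e(x)=e^{2\pi i x}$, $\mathbb N=\{1,2,3,\dots\}$, $\mathbb S^1$ is the unit circle, and $p$ always denotes a prime.

## 1. The case $\alpha=2\beta$ with $\beta<\tfrac12$

A function $f:\mathbb N\to\mathbb R$ is *completely additive* if $f(nm)=f(n)+f(m)$ for all $n,m$. Such a function is given by arbitrary values at the primes. Examples are $\log n$ and $c\,v_p(n)$, where $v_p(n)$ is the exponent of $p$ in $n$. We write $\mathcal A^*$ for the set of these functions. Always $f(1)=0$.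

Let $\alpha\neq\beta$ be positive reals, and suppose that $f\in\mathcal A^*$ cannot tell $[\alpha n]$ from $[\beta n]$ modulo $1$:
$$f([\alpha n])-f([\beta n])\equiv 0\pmod 1\qquad\text{for all } n \text{ with } [\alpha n]\ge1,\ [\beta n]\ge 1. \tag{1}$$
If at least one of $\alpha,\beta$ is irrational, must all values of $f$ be integers? This is Conjecture 2 of the paper "On the multiplicative group generated by $\{[\sqrt2 n]/n \mid n\in\mathbb N\}$. IV". The answer is yes. We begin with a case that takes five lines.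

**Proposition 1.** Let $0<\beta<\frac12$ and $\alpha=2\beta$. If $f\in\mathcal A^*$ satisfies (1), then $f(n)\equiv0\pmod 1$ for all $n$.

**Proof.** Fix $c\in\mathbb N$. The intervals $[c,c+\frac12)$ and $[c+\frac12,c+1)$ have length $\frac12>\beta$, so each contains a multiple $\beta n$ with $n\ge1$. If $\beta n$ is in the first interval, then $[\beta n]=c$ and $[\alpha n]=[2\beta n]=2c$. If it is in the second, then $[\beta n]=c$ and $[\alpha n]=2c+1$. So (1) gives $f(2c)\equiv f(c)$ and $f(2c+1)\equiv f(c)$ for every $c\ge1$. In other words $f(n)\equiv f([n/2])$ for all $n\ge2$. Iterating, $f(n)\equiv f(1)=0$. $\square$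

The proof has two parts. A *functional equation* is obtained at **every** integer $c$, and then it is solved. What changes in general?

First, the equation is no longer available everywhere. Take $\beta=\sqrt2$, $\alpha=2\sqrt2$. Then (1) reads $f(2c+i)\equiv f(c)$ with $c=[\sqrt2n]$ and $i=[2\{\sqrt2n\}]$. The values $c=1,2,4,5,7,\dots$ occur, $c=3$ does not, and each $c$ that occurs comes with one prescribed $i$: for $c=1$ we get $f(2)\equiv f(1)$, and for $c=2$ we get $f(5)\equiv f(2)$.

Second, there may be no simple relation between $[\alpha n]$ and $[\beta n]$ at all. Take $\alpha=\sqrt2$, $\beta=1$, so $f([\sqrt2n])\equiv f(n)$. By hand, modulo $1$: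

- $n=3$: $f(4)\equiv f(3)$, so $f(3)\equiv2f(2)$;
- $n=4$: $f(5)\equiv f(4)\equiv2f(2)$;
- $n=5$ and $n=7$: $f(7)\equiv f(5)\equiv 2f(2)$ and $f(9)\equiv f(7)$, so $4f(2)\equiv2f(2)$, that is, $2f(2)\equiv0$ and $f(3)\equiv f(5)\equiv f(7)\equiv0$;
- $n=8$: $f(11)\equiv f(8)=3f(2)\equiv f(2)$;
- $n=11$: $f(15)\equiv f(11)$, so $f(11)\equiv0$ and then $f(2)\equiv0$.

So $2,3,5,7,11$ are settled, but by accidents. Nothing in this tells us what to do for a general prime.

Third, irrationality must enter somewhere. For $\alpha=4$, $\beta=2$ condition (1) says only that $f(2)\equiv0$, and $f=\frac12v_3$ satisfies it.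

## 2. Logarithmic density, the theorems, and the reduction to multiplicative functions

We prove more than the conjecture: the congruence may fail on a sparse set of $n$.

**Definition.** A set $E\subset\mathbb N$ is *log-null* if $\frac1{\log x}\sum_{n\le x,\,n\in E}\frac1n\to0$.

For instance, $E=\bigcup_k[N_k,2N_k)$ with $N_k=2^{2^k}$ is log-null. Each block contributes $\sum_{N_k\le n<2N_k}\frac1n\le1$, and only $O(\log\log x)$ blocks meet $[1,x]$. Yet at $x=2N_k-1$ the set contains more than half of the integers up to $x$, so it does not have natural density $0$. In general,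
$$\text{lower natural density}\le\text{lower log density}\le\text{upper log density}\le\text{upper natural density},$$
so a set of positive lower natural density is not log-null. If $E$ is log-null and $k\in\mathbb N$, then $\{n:kn\in E\}$ is log-null, since $\frac1n=\frac k{kn}$. For $k\ge2$ the set $\{n:kn-1\in E\}$ is log-null, since $\frac1n\le\frac k{kn-1}$. Finite sets are log-null, so the finitely many $n$ with $[\alpha n]=0$ or $[\beta n]=0$ never matter.

From now on $\alpha\ne\beta$ are positive reals, at least one irrational, and only $n$ with $[\alpha n],[\beta n]\ge1$ are considered.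

**Theorem 1.** If $f\in\mathcal A^*$ and $f([\alpha n])-f([\beta n])\equiv0\pmod 1$ for all $n$ outside a log-null set, then $f(n)\equiv0\pmod1$ for all $n\in\mathbb N$. In particular Conjecture 2 holds.

Put $g(n)=e(f(n))$. This is a *completely multiplicative* function $\mathbb N\to\mathbb S^1$, that is, $g(nm)=g(n)g(m)$. We must show $g\equiv1$.

**Theorem 2.** Let $g:\mathbb N\to\mathbb S^1$ be completely multiplicative, $C\in\mathbb C$. The following are equivalent:

(i) for every $\varepsilon>0$ the set $\{n:|g([\alpha n])\overline{g([\beta n])}-C|>\varepsilon\}$ is log-null;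

(ii) $g(n)=n^{it}$ for all $n$, for some $t\in\mathbb R$ with $(\alpha/\beta)^{it}=C$.

The functions $n^{it}$ have to appear: $[\alpha n]/[\beta n]\to\alpha/\beta$, so $g(n)=n^{it}$ gives $g([\alpha n])\overline{g([\beta n])}\to(\alpha/\beta)^{it}$. This proves (ii)$\Rightarrow$(i). With $t=2\pi/\log(\alpha/\beta)$ we even get $C=1$ with $g\not\equiv1$. These solutions of the approximate problem are removed by the exactness of the congruence, as we now see.

We need some distribution facts, which are used throughout.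

**Lemma 1.** Let $R\in\mathbb N$.

(a) If $\gamma$ is irrational, then $(n\bmod R,\ [\gamma n]\bmod R,\ \{\gamma n\})$ equidistributes in $(\mathbb Z/R)^2\times[0,1)$.

(b) If $1,\alpha,\beta$ are linearly independent over $\mathbb Q$, then $([\alpha n],[\beta n])\bmod R$ is uniform on $(\mathbb Z/R)^2$.

**Proof.** (a) On a residue class $n=Rk+r$ we have $\gamma n/R=\gamma k+\gamma r/R$, which equidistributes mod $1$ by Weyl. So $(n\bmod R,\theta)$ with $\theta=\{\gamma n/R\}$ equidistributes in $\mathbb Z/R\times[0,1)$. As $\gamma n=R[\gamma n/R]+R\theta$, we have $[\gamma n]\equiv[R\theta]\pmod R$ with $0\le[R\theta]<R$, and $\{\gamma n\}=\{R\theta\}$. The map $\theta\mapsto([R\theta],\{R\theta\})$ carries the uniform measure on $[0,1)$ to the uniform measure on $\{0,\dots,R-1\}\times[0,1)$, and preimages of intervals in a fixed level are intervals.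

(b) By Weyl in dimension two, $(\alpha n/R,\beta n/R)$ equidistributes mod $1$. Then $[\alpha n]\bmod R=[R\{\alpha n/R\}]$, and likewise for $\beta$. $\square$

**Proof of Theorem 1 from Theorem 2.** Let $g=e(f)$. Then $g([\alpha n])\overline{g([\beta n])}=1$ for $n\notin E$, with $E$ log-null, so (i) holds with $C=1$, and $g(n)=n^{it}$ for some $t$. Suppose $t\neq0$. For $n\notin E$ the number $t\log([\alpha n]/[\beta n])$ lies in the discrete set $2\pi\mathbb Z$. It converges to $t\log(\alpha/\beta)$, so for all large $n\notin E$ it equals its limit, that is, $[\alpha n]/[\beta n]=\alpha/\beta$. Hence $\alpha/\beta=w'/u'$ with coprime $w',u'\in\mathbb N$, not both $1$, and therefore both $\alpha$ and $\beta$ are irrational. From $u'[\alpha n]=w'[\beta n]$ we get $w'\mid[\alpha n]$ and $u'\mid[\beta n]$ for all large $n\notin E$. If $w'\ge2$, then up to finitely many elements $\{n:[\alpha n]\equiv1\bmod w'\}$ is contained in $E$. By Lemma 1(a) it has density $1/w'>0$, so it is not log-null, a contradiction. If $u'\ge2$, argue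 in the same way with $\beta$. So $t=0$ and $g\equiv1$, that is, $f(n)\equiv0\pmod1$ for all $n$. Conjecture 2 is the case where the exceptional set consists only of the finitely many $n$ with $[\alpha n]=0$ or $[\beta n]=0$. $\square$

It remains to prove (i)$\Rightarrow$(ii). From now on $g$ satisfies (i). We write
$$G(n)=g([\alpha n])\overline{g([\beta n])},\qquad E_\varepsilon=\{n:|G(n)-C|>\varepsilon\}.$$
Each $E_\varepsilon$ is log-null, so its complement is nonempty, and $|G|=1$ forces $|C|=1$. Interchanging $\alpha$ and $\beta$ replaces $G,C$ by $\overline G,\overline C$.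

## 3. Transferring the relation to two fixed integers, and where this stops

In Proposition 1 we compared $f$ at small integers directly. In general the hypothesis speaks only about large $n$, so a sensible first attempt is this. Fix $a_0,b_0$ and look for many $n$ with $[\alpha n]=a_0a_2$ and $[\beta n]=b_0b_2$. Then
$$g(a_0)\overline{g(b_0)}\cdot g(a_2)\overline{g(b_2)}\approx C. \tag{2}$$

This works at once in a toy case. Suppose that $1,\alpha,\beta$ are linearly independent over $\mathbb Q$ and that $g(p)=1$ for all $p>K$. Let $Q=a_0b_0\prod_{p\le K}p$. By Lemma 1(b) a set of $n$ of density $Q^{-2}$ satisfies $[\alpha n]\equiv a_0$, $[\beta n]\equiv b_0\pmod Q$. For such $n$, $[\alpha n]=a_0a_2$ with $a_2\equiv1\pmod{Q/a_0}$, and $Q/a_0$ is divisible by every $p\le K$. So all prime factors of $a_2$ exceed $K$, and $g(a_2)=1$. Likewise $g(b_2)=1$. Some of these $n$ lie outside $E_\varepsilon$, so $|g(a_0)\overline{g(b_0)}-C|\le\varepsilon$ for every $\varepsilon$. Thus $g(a_0)=Cg(b_0)$ for **all** $a_0,b_0$, so $g$ is constant,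 and $g\equiv g(1)=1$.

For general $g$ the attempt stops exactly at $g(a_2)\overline{g(b_2)}$ in (2). The integers $a_2,b_2$ are large, we know only that they have no small prime factors, and $g$ on large primes could be anything. It would be enough to know that $g(p)$ is usually close to a predictable value. This is the notion we need.

**Definition.** Fix $A\ge1$. For functions $u,v$ on primes, unimodular at primes $p>A$, put
$$D(u,v;x)^2=\sum_{A<p\le x}\frac{1-\mathrm{Re}\,u(p)\overline{v(p)}}p=\sum_{A<p\le x}\frac{|u(p)-v(p)|^2}{2p}.$$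
We say that $g$ is *pretentious* if for some $A$, some Dirichlet character $\chi$ of modulus at most $A$ and some $t\in\mathbb R$, the distance $D(g,\chi(p)p^{it};x)$ is bounded as $x\to\infty$.

Note that $\chi(p)$ is unimodular for $p>A$. For example, let $\chi_4$ be the nonprincipal character mod $4$. Then $D(1,\chi_4;x)^2=\log\log x+O(1)$, because $\sum_p1/p$ up to $x$ is $\log\log x+O(1)$ and $\sum_p\chi_4(p)/p$ converges; so these two functions are far apart. As an $\ell^2$ norm, $D$ obeys the triangle inequality. It is nondecreasing in $x$, and $|u^k-v^k|\le k|u-v|$ on the unit circle gives $D(u^k,v^k;x)\le kD(u,v;x)$.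

So we need two things: a proof that (i) makes $g$ pretentious (Sections 4–6), and a version of the toy transfer for pretentious $g$ (Section 7). Section 8 then solves the resulting functional equations.

## 4. A two-point relation on a Bohr set

To show that $g$ is pretentious we first extract from (i) a statement about $g$ at two *neighboring* places. In Proposition 1 this was $f(2c+1)\equiv f(2c)$ for all $c$. In general it survives, approximately, on a set of positive density.

**Proposition 2.** There are $\ell,h\in\mathbb N$ and $S\subset\mathbb N$ of positive natural density $d$ such that, with $R(a)=g(\ell a+h)\overline{g(\ell a)}$,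
$$\frac1{\log x}\sum_{a\le x,\ a\in S}\frac{|R(a)-1|}a\to0 .$$
Moreover $1_S$ is a product of one or two functions $1_J(\nu a+c)$, with $J$ an interval mod $1$. For each $\varepsilon>0$ there is a trigonometric polynomial $P(a)=\sum_jc_je(\nu_ja)$ with $\limsup\frac1x\sum_{a\le x}|1_S(a)-P(a)|\le2\varepsilon$.

**Lemma 2.** If $1_S$ is a product of one or two functions $1_J(\nu a+c)$, then the trigonometric polynomials of Proposition 2 exist, and $S$ has a natural density.

**Proof.** Take one factor. If $\nu$ is irrational, let $P_J$ be a Fejér mean of $1_J$ with $\int|1_J-P_J|\le\varepsilon$; then $0\le P_J\le1$. The function $|1_J-P_J|$ is Riemann integrable, so by Weyl the mean of $|1_J-P_J|(\nu a+c)$ is at most $\varepsilon$. If $\nu$ is rational, $a\mapsto1_J(\nu a+c)$ is periodic, hence equal on $\mathbb N$ to a trigonometric polynomial by finite Fourier expansion. For two factors use $|f_1f_2-P_1P_2|\le|f_1-P_1|+|f_2-P_2|$, valid when all values lie in $[0,1]$; the product $P_1P_2$ is again a trigonometric polynomial.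 The means of a trigonometric polynomial converge (geometric sums), so the upper and lower densities of $S$ differ by at most $4\varepsilon$ for every $\varepsilon$. $\square$

The next lemma says which $a$ are of the form $[\kappa n]$ with $\{\kappa n\}$ in a prescribed interval.

**Lemma 3 (ceiling construction).** Let $\kappa>0$, $0\le x_0<x_0+\delta\le1$, $\delta<\kappa$, and let $a\in\mathbb N$ satisfy $\rho:=\{-(a+x_0)/\kappa\}<\delta/\kappa$. Then $n=\lceil(a+x_0)/\kappa\rceil=(a+x_0)/\kappa+\rho\ge1$ satisfies $[\kappa n]=a$ and $\{\kappa n\}\in[x_0,x_0+\delta)$. Those $a$ whose $n$ lies in a given log-null set form a log-null set. If $\kappa$ is irrational, the set of all such $a$ has density $\delta/\kappa>0$.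

**Proof.** $\lceil y\rceil=y+\{-y\}$, so $\kappa n=a+x_0+\kappa\rho\in[a+x_0,a+x_0+\delta)$, which gives the first claim as $x_0+\delta\le1$. Since $a=[\kappa n]$, different $a$ have different $n$. Also $n\le(a+1)/\kappa+1\le C'a$ with $C'=2/\kappa+1$. So for $E$ log-null the sum of $1/a$ over $a\le x$ with $n\in E$ is at most $C'\sum_{n\le C'x,\,n\in E}1/n=o(\log x)$. The density is Weyl for $-a/\kappa$. $\square$

For example, let $\kappa=\sqrt2$, $x_0=\delta=\frac12$. For $a=2$: $n=\lceil2.5/\sqrt2\rceil=2$, $\rho\approx0.23<\delta/\kappa\approx0.35$, and indeed $2\sqrt2\approx2.83$. For $a=1$: $\rho\approx0.94$, so $a=1$ is not in the set.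

**Proof of Proposition 2.** We may assume that $\alpha$ is irrational. In each of three cases we choose $S$ and show that for every $\varepsilon$ we have $|R(a)-1|\le2\varepsilon$ for all $a\in S$ outside a log-null set. As $|R-1|\le2$ and $S$ does not depend on $\varepsilon$, this gives the first claim. The last claim is Lemma 2. The idea in all cases is to compare $G$ at two values $n_1<n_2$ so that the values of $g$ at the $\beta$-side cancel.

**Case R: $\beta\in\mathbb Q$.** *Here doubling $n$ doubles $[\beta n]$ exactly.* Choose $w\in\mathbb N$ with $w\beta\in\mathbb N$ and put $\alpha'=w\alpha$. Take $\ell=2$, $h=1$, $x_0=\frac12$, $0<\delta<\min(\frac12,\alpha')$, and $S=\{a:\{-(a+x_0)/\alpha'\}<\delta/\alpha'\}$, of density $\delta/\alpha'$. For $a\in S$ Lemma 3 gives $m$ with $[\alpha'm]=a$ and $\{\alpha'm\}\ge\frac12$. Then $[\alpha\cdot2wm]=2a+1$, and $[\beta\cdot2wm]=2w\beta m=2[\beta wm]$. Hence, by complete multiplicativity,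
$$G(2wm)\overline{G(wm)}=g(2a+1)\overline{g(2)}\,\overline{g([\beta wm])}\cdot\overline{g(a)}\,g([\beta wm])=g(2a+1)\overline{g(2a)}=R(a).$$
This is within $2\varepsilon$ of $C\overline C=1$ unless $wm$ or $2wm$ lies in $E_\varepsilon$. By Lemma 3 these $a$ form a log-null set.

**Case Z: $\beta-\alpha\in\mathbb Z$.** *Here $\{\alpha n\}=\{\beta n\}$, so doubling creates no discrepancy between the two sides; we use $n\mapsto\ell n-1$ instead.* Both numbers are irrational, so by symmetry let $\beta=\alpha+v$, $v\ge1$. Let $\ell\ge\beta+1$ be an integer (so $\ell\ge2$), $h=v$, $x_0=\beta/\ell$, $0<\delta\le1/\ell$, $\delta<\alpha$; then $x_0+\delta\le(\beta+1)/\ell\le1$. Let $S=\{a:\{-(a+x_0)/\alpha\}<\delta/\alpha\}$, of density $\delta/\alpha$. For $a\in S$ take its $n$, and let $\theta=\{\alpha n\}=\{\beta n\}$, $b=[\beta n]=a+vn\ge1$. As $\theta\in[\beta/\ell,(\beta+1)/\ell)$, we have $\ell\theta-\beta\in[0,1)$. So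
$$[\beta(\ell n-1)]=[\ell b+\ell\theta-\beta]=\ell b,\qquad[\alpha(\ell n-1)]=[\ell a+\ell\theta-\beta+v]=\ell a+v .$$
Hence $G(\ell n-1)\overline{G(n)}=g(\ell a+v)\overline{g(\ell)}\,\overline{g(b)}\,\overline{g(a)}\,g(b)=R(a)$, which is within $2\varepsilon$ of $1$ unless $n$ or $\ell n-1$ lies in $E_\varepsilon$.

**Case G: $\alpha,\beta$ irrational, $\alpha-\beta\notin\mathbb Z$.** *Here doubling works for those $n$ for which one fractional part is at least $\frac12$ and the other is below $\frac12$; we must show that they have positive density.* Let $\sigma(x)=1$ if $\{x\}<\frac12$ and $\sigma(x)=-1$ otherwise. Its Fourier coefficients are $\hat\sigma(k)=\frac{2}{\pi ik}$ for odd $k$ and $0$ for even $k$.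

*Claim: $\{n:\sigma(\alpha n)\ne\sigma(\beta n)\}$ has positive upper density.* Otherwise $\sigma(\alpha n)e(-\alpha n)$ and $\sigma(\beta n)e(-\alpha n)$ have the same mean. The first mean is $\int\sigma(x)e(-x)\,dx=\hat\sigma(1)=\frac2{\pi i}$ by Weyl. For the second, approximate $\sigma$ in $L^1$ by trigonometric polynomials; by Weyl for $\beta n$ the error in the mean is as small as we like. The mean of $e(k\beta n-\alpha n)$ is $1$ if $\alpha\equiv k\beta\pmod1$ and $0$ otherwise. So the second mean is $0$ if $\alpha\notin\mathbb Z\beta+\mathbb Z$. It is $\hat\sigma(k)$ if $\alpha\equiv k\beta\pmod 1$, where $k$ is unique because $\beta\notin\mathbb Q$. Now $\hat\sigma(k)=\frac2{\pi i}$ only for $k=1$, that is, $\alpha-\beta\in\mathbb Z$, which is excluded. This proves the claim.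

So we can order $\{\kappa,\lambda\}=\{\alpha,\beta\}$ such that $N=\{n:\{\kappa n\}\ge\frac12,\ \{\lambda n\}<\frac12\}$ has positive upper density. Let $\delta=1/(2r)$ with $r\in\mathbb N$ so large that $\delta<\kappa$, and $\mu=\lambda\delta/\kappa$. As $\lambda$ is irrational, the $n\in N$ with $\{\lambda n\}\notin[\mu,\frac12-\mu)$ have upper density at most $2\mu$. For $r$ large this is less than the upper density of $N$, and $\mu<\frac14$. Dividing $[\frac12,1)$ into $r$ intervals of length $\delta$, we find $x_0\in\{\frac12,\frac12+\delta,\dots,1-\delta\}$ such that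
$$N'=\{n:\{\kappa n\}\in[x_0,x_0+\delta),\ \{\lambda n\}\in[\mu,\tfrac12-\mu)\}$$
has positive upper density. Let
$$S=\Big\{a:\ \Big\{-\frac{a+x_0}\kappa\Big\}<\frac\delta\kappa,\quad\Big\{\frac\lambda\kappa(a+x_0)\Big\}\in[0,\tfrac12-\mu)\Big\}.$$

*$S$ has positive density.* Let $n\in N'$ with $a=[\kappa n]\ge1$. Then $n=(a+x_0)/\kappa+\rho$ with $0\le\rho<\delta/\kappa<1$, so $\rho=\{-(a+x_0)/\kappa\}$. Moreover $\frac\lambda\kappa(a+x_0)=\lambda n-\lambda\rho$ with $0\le\lambda\rho<\mu$, so its fractional part lies in $[0,\frac12-\mu)$. Hence $a\in S$. Each $a$ comes from at most $1/\kappa+1$ values of $n$, and $a\le\kappa n$, so $S$ has positive upper density. By Lemma 2 its density exists, so it is positive.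

*The relation on $S$.* For $a\in S$ the $n$ of Lemma 3 has $[\kappa n]=a$ and $\{\kappa n\}\ge\frac12$. Also $\lambda n=\frac\lambda\kappa(a+x_0)+\lambda\rho$ with $0\le\lambda\rho<\mu$, so $\{\lambda n\}<\frac12$. Thus $[2\kappa n]=2a+1$ and $[2\lambda n]=2[\lambda n]$. With $\ell=2$, $h=1$,
$$R(a)=g(2a+1)\overline{g(2a)}=\big(g([2\kappa n])\overline{g([2\lambda n])}\big)\,\overline{\big(g([\kappa n])\overline{g([\lambda n])}\big)},$$
which is $G(2n)\overline{G(n)}$ or its conjugate. It is within $2\varepsilon$ of $1$ unless $n$ or $2n$ lies in $E_\varepsilon$, or $[\lambda n]=0$, which happens for finitely many $n$ only. $\square$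

## 5. Irrational phases decouple from $g(n+h)\overline{g(n)}$

Proposition 2 says that $\frac1{\log x}\sum_{a\le x}1_S(a)R(a)/a\to d>0$. A theorem about such correlations is available.

**Theorem (Tao)** [T. Tao, *The logarithmically averaged Chowla and Elliott conjectures for two-point correlations*, Forum Math. Pi 4 (2016), e8, Theorem 1.3]. Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$, $a_1b_2-a_2b_1\ne0$, $\varepsilon>0$, and let $A$ be sufficiently large depending on these. Let $x\ge\omega\ge A$, and let $g_1,g_2$ be multiplicative, bounded by $1$, with $\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-it}}p\ge A$ for all Dirichlet characters $\chi$ of period $\le A$ and all real $|t|\le Ax$. Then $\big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\big|\le\varepsilon\log\omega$.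

It cannot be applied directly, because of the weight $1_S$. Expanding $1_S$ as in Proposition 2 produces sums $\sum_aR(a)e(\nu a)/a$. Rational $\nu$ are harmless, as they only restrict $a$ to progressions. For irrational $\nu$ the theorem does not apply. The way past this is that an irrational phase kills the sum for **every** $g$.

**Proposition 3.** Let $g:\mathbb N\to\mathbb S^1$ be completely multiplicative, $h\in\mathbb N$, $\gamma$ irrational. Then $\frac1{\log x}\sum_{n\le x}\frac{g(n+h)\overline{g(n)}e(\gamma n)}n\to0$.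

*The idea.* Multiplicativity lets us replace $n$ by $pn$ for each prime $p$. This turns the sum into an average of $p1_{p\mid n}\,g(n+ph)\overline{g(n)}\,e(\gamma n/p)$. We would like to say that $n\bmod p$ and $[\gamma n]\bmod p$, which control $1_{p\mid n}$ and the phase, are independent of the values of $g$ near $n$. Then averaging over $[\gamma n]\bmod p$ would give $0$. For an arbitrary $g$ independence may fail at a given scale, but an entropy count shows that it nearly holds at infinitely many scales.

*Recalled facts.* For finite-valued random variables let $\mathbf H(X)=\sum_x\mathbb P(X=x)\log\frac1{\mathbb P(X=x)}$, $\mathbf H(X\mid Y)=\mathbf H(X,Y)-\mathbf H(Y)$, which is the average over $y$ of the entropy of $X$ given $Y=y$, and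
$$\mathbf I(X;Y\mid Z)=\mathbf H(X\mid Z)-\mathbf H(X\mid Y,Z)=\mathbf H(Y\mid Z)-\mathbf H(Y\mid X,Z).$$
All are nonnegative. If $Z$ is a function of $Y$, then $\mathbf H(X\mid Y)\le\mathbf H(X\mid Z)$. A variable with $k$ values has entropy at most $\log k$, with equality when it is uniform. If $X$ is a fair bit and $Y=X$, then $\mathbf I(X;Y)=\log2$; if $X,Y$ are independent, $\mathbf I(X;Y)=0$. For $Y$ with values in a finite set $\mathcal R$ and $U$ uniform on $\mathcal R$, put $D(Y\|U)=\log|\mathcal R|-\mathbf H(Y)$, the relative entropy. Data processing says that merging outcomes does not increase relative entropy. Hoeffding: if $Z_1,\dots,Z_N$ are independent real variables of mean $0$ with values in $[-2,2]$, then $\mathbb P(|\frac1N\sum Z_k|\ge s)\le2e^{-Ns^2/8}$.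

**Proof of Proposition 3.**

**Step 1: set up limiting random variables.** *The purpose is to have laws that are exactly shift invariant.* Let $L_x=\sum_{n\le x}1/n$, let $\mathbb E_x$ be expectation for $n\le x$ chosen with probability $1/(nL_x)$, and $T(x)=\mathbb E_x\,g(n+h)\overline{g(n)}e(\gamma n)$. We must show $T(x)\to0$. For bounded $\phi$,
$$\mathbb E_x\phi(n+j)=\mathbb E_x\phi(n)+O_j(\|\phi\|_\infty/L_x), \tag{3}$$
since $\sum_n(\frac1n-\frac1{n+j})=O_j(1)$ and the boundary terms are $O_j(\|\phi\|_\infty)$. Choose $x_l\to\infty$ with $T(x_l)\to\tau$, $|\tau|=\limsup|T(x)|$. Fix $\varepsilon\in(0,1)$, and let $\tilde g(n)$ be a point of a fixed finite subset of $\mathbb S^1$ with $|g(n)-\tilde g(n)|\le\varepsilon$.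

For $m\ge1$ put $M_m=(h+1)2^m$ and $\mathcal P_m=\{p:2^{m-1}<p\le2^m\}$; by Chebyshev $|\mathcal P_m|\ge c_02^m/m$ with an absolute $c_0>0$. Put
$$X_m=(\tilde g(n+1),\dots,\tilde g(n+M_m)),\qquad Y_p=(n\bmod p,\ [\gamma n]\bmod p)\in(\mathbb Z/p)^2,$$
$Y_m=(Y_p)_{p\in\mathcal P_m}$, $Y_{\le m}=(Y_p)_{p\le2^m}$, $Y_{<m}=Y_{\le m-1}$, and $\kappa_m=[\gamma(n+M_m)]-[\gamma n]-[\gamma M_m]\in\{0,1\}$. (For $\gamma=\sqrt2$, $p=3$, $n=5$: $[5\sqrt2]=7$ and $Y_3=(2,1)$.) By a diagonal argument we pass to a subsequence along which all joint laws of finitely many of the finite-valued variables $\tilde g(n+k)$, $Y_p(n+k)$, $\kappa_m(n)$ converge. Let $\mathbb P,\mathbb E,\mathbf H,\mathbf I$ refer to the limit laws. By (3), the limit laws of the $\tilde g(n+k)$ and $Y_p(n+k)$ are invariant under $n\mapsto n+j$.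

By Lemma 1(a) with $R$ a product of distinct primes (equidistribution for natural averages implies it for logarithmic ones) and the Chinese remainder theorem, in the limit **the $Y_p$ are independent, and $Y_p$ is uniform on $(\mathbb Z/p)^2$.**

**Step 2: dilation.** *The purpose is to express $\tau$ through $X_m$ and $Y_m$, for every $m$.* For each $p$, $g(n+h)\overline{g(n)}=g(pn+ph)\overline{g(pn)}$. Put $F(k)=g(k+ph)\overline{g(k)}e(\gamma k/p)$. Substituting $k=pn$, and using $\sum_{x<k\le px,\,p\mid k}p/k=O_p(1)$,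
$$T(x)=\frac1{L_x}\sum_{n\le x}\frac{F(pn)}n=\frac1{L_x}\sum_{k\le px,\,p\mid k}\frac{p\,F(k)}k=\mathbb E_x\,p1_{p\mid n}F(n)+o(1).$$
By (3), for fixed $p$ and $j$,
$$T(x)=\mathbb E_x\,p1_{p\mid n+j}\,g(n+j+ph)\overline{g(n+j)}\,e(\gamma(n+j)/p)+o(1).$$
Average over $1\le j\le2^m$ and $p\in\mathcal P_m$. Now make two replacements. Note that $\mathbb E_x\,p1_{p\mid n+j}\to1$. Replacing $g$ by $\tilde g$ costs at most $2\varepsilon$ in the limit. Next, $e(\gamma(n+j)/p)=e(([\gamma n]+\gamma j)/p)\,e(\{\gamma n\}/p)$, and $|e(\{\gamma n\}/p)-1|\le2\pi/p=O(2^{-m})$, so dropping the last factor costs $O(2^{-m})$. What remains depends on $n$ only through $X_m$ and $Y_m$: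
$$|\tau|\le\mathbb E|\Psi_m|+2\varepsilon+O(2^{-m}),\qquad\Psi_m=\frac1{|\mathcal P_m|}\sum_{p\in\mathcal P_m}\psi_p(X_m,Y_p), \tag{4}$$
$$\psi_p(X,(u,k))=2^{-m}\sum_{j\le2^m}X_{j+ph}\overline{X_j}\;p1_{j\equiv-u\,(p)}\;e\big((k+\gamma j)/p\big).$$
Here $j+ph\le2^m+2^mh=M_m$, so the indices are in range. Moreover $|\psi_p|\le2^{-m}p(2^m/p+1)\le2$.

**Step 3: what independence would give.** *We bound $\Psi_m$ when $Y_m$ is replaced by something independent of $X_m$.* For fixed $X$, the average of $\psi_p$ over $(u,k)\in(\mathbb Z/p)^2$ is $0$, because $\sum_{k\bmod p}e(k/p)=0$. This is the one place where the phase is used. So for fixed $X$ and $U$ uniform on $\mathcal R=\prod_{p\in\mathcal P_m}(\mathbb Z/p)^2$, Hoeffding applied to real and imaginary parts with $s=\varepsilon/\sqrt2$ gives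
$$\mathbb P(|\Psi_m(X,U)|\ge\varepsilon)\le4e^{-\varepsilon^2|\mathcal P_m|/16}. \tag{5}$$

**Step 4: entropy decrement.** *We show that $X_m$ and $Y_m$ are nearly independent, given $Y_{<m}$, for infinitely many $m$.* Let $I_m=\mathbf I(X_m;Y_m\mid Y_{<m})$ and $a_m=\mathbf H(X_m\mid Y_{<m})/M_m\ge0$. As $M_{m+1}=2M_m$, $X_{m+1}$ consists of $X_m$ and its shift $X_m'=X_m(n+M_m)$. Since $[\gamma(n+M_m)]=[\gamma n]+[\gamma M_m]+\kappa_m$, the variable $Y_{\le m}(n+M_m)$ is a function of $Y_{\le m}(n)$ and $\kappa_m$. Therefore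
$$\mathbf H(X_m'\mid Y_{\le m}(n))\le\log2+\mathbf H(X_m'\mid Y_{\le m}(n),\kappa_m)\le\log2+\mathbf H(X_m'\mid Y_{\le m}(n+M_m))=\log2+\mathbf H(X_m\mid Y_{\le m}),$$
the last step by shift invariance. Hence
$$\mathbf H(X_{m+1}\mid Y_{\le m})\le2\mathbf H(X_m\mid Y_{\le m})+\log2=2\mathbf H(X_m\mid Y_{<m})-2I_m+\log2 .$$
Dividing by $M_{m+1}=2M_m$,
$$a_{m+1}\le a_m-\frac{I_m}{M_m}+\frac{\log2}{2M_m}.$$
As $a_m\ge0$ and $\sum1/M_m<\infty$, we get $\sum_mI_m/M_m<\infty$. Since $\sum1/m=\infty$, for every $\delta>0$ there are infinitely many $m$ with $I_m\le\delta M_m/m$.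

**Step 5: small information beats the exponential bound.** *We convert small $I_m$ into small $\mathbb P(|\Psi_m|\ge\varepsilon)$.* Let $Y$ take values in $\mathcal R$, let $B\subset\mathcal R$ with $q=|B|/|\mathcal R|\in(0,1)$, and $s=\mathbb P(Y\in B)$. Data processing (keep only whether $Y\in B$) gives
$$\log|\mathcal R|-\mathbf H(Y)\ge s\log\frac sq+(1-s)\log\frac{1-s}{1-q}\ge s\log\frac1q-\log2,$$
because $s\log s+(1-s)\log(1-s)\ge-\log2$ and $\log\frac1{1-q}\ge0$. If $q=0$, then $B=\emptyset$ and $s=0$. Apply this to $Y_m$ conditioned on the values of $(X_m,Y_{<m})$, with $B=\{|\Psi_m(X_m,\cdot)|\ge\varepsilon\}$. By (5), $\log\frac1q\ge\varepsilon^2|\mathcal P_m|/16-\log4$, and once this is positive we have $q<1$. Now average over $(X_m,Y_{<m})$. By Step 1, $\mathbf H(Y_m\mid Y_{<m})=\log|\mathcal R|$, so the left sides average to $\mathbf H(Y_m\mid Y_{<m})-\mathbf H(Y_m\mid X_m,Y_{<m})=I_m$. Hence, once the denominator is positive,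
$$\mathbb P(|\Psi_m|\ge\varepsilon)\le\frac{I_m+\log2}{\varepsilon^2|\mathcal P_m|/16-\log4}.$$
Take $\delta=c_0\varepsilon^3/(32(h+1))$. For infinitely many $m$,
$$I_m\le\frac{\delta M_m}m=\frac{\varepsilon^3}{32}\cdot\frac{c_02^m}m\le\frac\varepsilon2\cdot\frac{\varepsilon^2|\mathcal P_m|}{16}.$$
So for infinitely many $m$ the right side is at most $2\varepsilon$, and $\mathbb E|\Psi_m|\le\varepsilon+2\cdot2\varepsilon=5\varepsilon$. Letting $m\to\infty$ along these in (4), $|\tau|\le7\varepsilon$. The number $|\tau|$ does not depend on $\varepsilon$, so $\tau=0$. $\square$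

**Corollary 1.** If $\ell,h\in\mathbb N$, $R(a)=g(\ell a+h)\overline{g(\ell a)}$ and $\gamma\notin\mathbb Q$, then $\sum_{a\le x}R(a)e(\gamma a)/a=o(\log x)$.

**Proof.** Put $n=\ell a$, so $\frac1a=\frac\ell n$, and use $\ell1_{\ell\mid n}=\sum_{j\bmod\ell}e(jn/\ell)$. The sum equals $\sum_{j\bmod\ell}\sum_{n\le\ell x}g(n+h)\overline{g(n)}\,e\big((\gamma+j)n/\ell\big)/n$. Each $(\gamma+j)/\ell$ is irrational, so Proposition 3 applies to each $j$. $\square$

## 6. The function $g$ is pretentious

**Proposition 4.** There are $A\ge1$, a Dirichlet character $\chi$ of modulus $q\le A$ and $t\in\mathbb R$ with $\sum_{p>A}\frac{|g(p)-\chi(p)p^{it}|^2}p<\infty$.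

Besides Tao's theorem the proof uses one estimate that is not elementary, the Vinogradov–Korobov bound $\zeta(1+it)\ll(\log t)^{2/3}$ for $t\ge3$ [K. Ford, Proc. London Math. Soc. 85 (2002), Theorem 1].

**Step 1: from the Bohr set to a progression.** *We find a correlation to which Tao's theorem applies.* Take $S,d,R$ from Proposition 2, and $P$ there with $2\varepsilon\le d/4$. Write $V(u)=\sum_{a\le u}|1_S(a)-P(a)|$. By partial summation $\sum_{a\le x}|1_S(a)-P(a)|/a=V(x)/x+\int_1^xV(u)u^{-2}du$, so the upper logarithmic mean of $|1_S-P|$ is also at most $d/4$. Since $\frac1{\log x}\sum_{a\le x,a\in S}R(a)/a\to d$,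
$$\Big|\frac1{\log x}\sum_{a\le x}\frac{P(a)R(a)}a\Big|\ge\frac d2\qquad\text{for large }x .$$
By Corollary 1 the irrational frequencies of $P$ contribute $o(1)$. The rational ones form a bounded function that is periodic modulo some $Q$. Hence there is $c_1>0$ such that for all large $x$ some $r\in\{0,\dots,Q-1\}$ satisfies $|\sum_{a\le x,\,a\equiv r(Q)}R(a)/a|\ge c_1\log x$. Write $a=Qk+r$. The terms with $k\le1$ contribute $O(1)$, $\frac1{Qk+r}=\frac1{Qk}+O(k^{-2})$ for $k\ge1$, and replacing $k\le(x-r)/Q$ by $k\le y:=x/Q$ changes the sum by at most one term. So, for some $c_2>0$, all large $y$ and some $r=r(y)$,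
$$\Big|\sum_{1<k\le y}\frac{g(\ell Qk+\ell r+h)\,\overline{g(\ell Qk+\ell r)}}k\Big|\ge c_2\log y. \tag{6}$$

**Step 2: apply Tao's theorem.** *This gives a character and a shift at each scale $x$.* Take $a_1=a_2=\ell Q$, $b_1=\ell r+h$, $b_2=\ell r$; here $a_1b_2-a_2b_1=-\ell Qh\ne0$. Take $g_1=g$, $g_2=\overline g$, $\varepsilon=c_2/2$, $\omega=x$, and choose one $A\ge1$ that is large enough for all of the finitely many $r$. If the hypothesis on $g_1$ held at a large $x$, the conclusion would contradict (6) for $r=r(x)$. So for all large $x$ there are $\chi_x$ of modulus $\le A$ and $|t_x|\le Ax$ with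
$$D(g,f_x;x)^2\le A,\qquad f_x(p)=\chi_x(p)p^{it_x}.$$
(We have dropped the nonnegative terms with $p\le A$.) The remaining problem is that $\chi_x,t_x$ may vary with $x$, with $t_x$ as large as $Ax$.

**Lemma 4.** For $C_0>0$ there are $C_1,x_0$ such that if $x\ge x_0$, $|v|\le x^3$ and $\sum_{A<p\le x}\frac{1-\cos(v\log p)}p\le C_0$, then $|v|\le C_1/\log x$.

**Proof.** Let $\sigma=1+1/\log x$. Then
$$\sum_{p\le x}\frac{\cos(v\log p)}p=\log|\zeta(\sigma+iv)|+O(1).$$
Indeed the Euler product gives $\log|\zeta(\sigma+iv)|=\sum_p\cos(v\log p)p^{-\sigma}+O(1)$. Next, $\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\sum_{p\le x}\frac{\log p}{p\log x}=O(1)$ by Mertens. Finally $\sum_{p>x}p^{-\sigma}=O(1)$ by Chebyshev and partial summation, as $\int_x^\infty\frac{u^{-\sigma}}{\log u}du\le\frac1{\log x}\cdot\frac{x^{1-\sigma}}{\sigma-1}=e^{-1}$. So the hypothesis, with $\sum_{A<p\le x}1/p=\log\log x+O_A(1)$, gives $|\zeta(\sigma+iv)|\ge c\log x$ with $c=c(C_0,A)>0$.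

If $v=0$ there is nothing to prove. If $0<|v|\le20$, then $|\zeta(\sigma+iv)|\le\frac1{|v|}+O(1)$ from the pole at $1$, so $|v|\ll1/\log x$ for large $x$.

Now let $v\ge20$ (by conjugation we may take $v>0$); we derive a contradiction. On the rectangle $1\le\mathrm{Re}\,s\le2$, $|\mathrm{Im}\,s-v|\le\log v$ consider $\zeta(s)\exp((s-1-iv)^2)$. The exponential has modulus $\exp((\mathrm{Re}\,s-1)^2-(\mathrm{Im}\,s-v)^2)$. On the left side it is at most $1$, so the product is $\ll(\log v)^{2/3}$ by Vinogradov–Korobov. On the right side the product is at most $\zeta(2)e=O(1)$. On the horizontal sides $\zeta(s)\ll\log v$, so the product is $\ll\log v\cdot e^{1-\log^2v}\ll1$. At $s=\sigma+iv$ the exponential is at least $1$. By the maximum principle $|\zeta(\sigma+iv)|\ll(\log v)^{2/3}\ll(\log x)^{2/3}$, as $v\le x^3$. This contradicts $|\zeta(\sigma+iv)|\ge c\log x$ for large $x$. $\square$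

**Step 3: neighboring scales agree.** *We compare $t_x$ with $t_y$ and $\chi_x$ with $\chi_y$ for $x\le y\le x^2$, $x$ large.* By the triangle inequality and monotonicity, $D(f_x,f_y;x)\le D(f_x,g;x)+D(g,f_y;y)\le2\sqrt A$. To remove the characters, let $k=\lfloor A\rfloor!$. For a character of modulus $q\le A$ and $p>A$ we have $\chi(p)^k=1$, because $\varphi(q)\le A$ divides $k$. So $D(p^{ikt_x},p^{ikt_y};x)\le2k\sqrt A$. As $|k(t_x-t_y)|\le2kAx^2\le x^3$, Lemma 4 with $C_0=4k^2A$ gives
$$|t_x-t_y|\le\frac{C_2}{\log x}\qquad(x\le y\le x^2). \tag{7}$$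
Then $D(p^{it_x},p^{it_y};x)^2\ll\frac1{\log^2x}\sum_{p\le x}\frac{(\log p)^2}p=O(1)$, and the triangle inequality gives $D(\chi_x,\chi_y;x)=O(1)$. If $\chi_x\overline{\chi_y}$ were nonprincipal, convergence of $\sum_p\psi(p)/p$ for nonprincipal $\psi$ would give $D(\chi_x,\chi_y;x)^2=\log\log x+O(1)$, uniformly because only finitely many characters occur. This is impossible for large $x$. So $\chi_x(p)=\chi_y(p)$ for all $p>A$.

**Step 4: all scales agree.** *We chain the comparisons.* Fix a large $x_1$. Every $y\ge x_1$ lies in some $[x_1^{2^j},x_1^{2^{j+1}}]$, so the values $\chi_x(p)$, $p>A$, do not depend on large $x$. Fix $\chi$ as one of the $\chi_x$. Next, (7) gives $|t_{x^{2^j}}-t_{x^{2^{j+1}}}|\le C_22^{-j}/\log x$. So $t_{x^{2^j}}$ converges as $j\to\infty$ to a limit within $2C_2/\log x$ of $t_x$. For $x\le y\le x^2$ we have $x^{2^j}\le y^{2^j}\le(x^{2^j})^2$, so $|t_{x^{2^j}}-t_{y^{2^j}}|\le C_22^{-j}/\log x\to0$, and $x$ and $y$ have the same limit. By chaining, the limit is the same for all large $x$; call it $t$.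 Then $|t_x-t|\le2C_2/\log x$, so $D(p^{it_x},p^{it};x)=O(1)$ as in Step 3. Hence $D(g,\chi(p)p^{it};x)\le\sqrt A+O(1)$ for all large $x$, which is the claim. $\square$

## 7. Transfer to fixed integers for pretentious $g$

With $A,\chi,q,t$ from Proposition 4, put $f(n)=g(n)n^{-it}$. This is completely multiplicative with values in $\mathbb S^1$ (the additive function of Theorem 1 no longer appears). We aim at $f\equiv1$. For $p>A$ write
$$g(p)=\xi(p)\chi(p)p^{it},\qquad\xi(p)=e^{i\vartheta_p},\quad\vartheta_p\in(-\pi,\pi].$$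
Since $|1-\xi(p)|=2|\sin(\vartheta_p/2)|\ge\frac2\pi|\vartheta_p|$, the tails $\tau_K:=\sum_{p>K}\vartheta_p^2/p$ tend to $0$. Extend $\xi$ completely multiplicatively to integers whose prime factors all exceed $A$.

We repeat the toy argument of Section 3. There is one new difficulty: $\xi(a_2)$ need not be close to $1$, since $\sum\vartheta_p/p$ may diverge. But $\sum_{p\mid a_2}\vartheta_p$ concentrates about a mean that is **the same** for $a_2$ and $b_2$, so the ratio $\xi(a_2)\overline{\xi(b_2)}$ is close to $1$. We also have to treat rational relations between $1,\alpha,\beta$.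

Assume, as we may, that $\alpha$ is irrational. Either

- (I) $1,\alpha,\beta$ are linearly independent over $\mathbb Q$; put $w=1$; or
- (D) $w\beta=u\alpha+v$ with integers $w\ge1$, $u$, $v$.

Indeed, in a nontrivial rational relation the coefficient of $\beta$ is nonzero, as $\alpha\notin\mathbb Q$. In (D), $(u,v)\ne(0,0)$. If $v=0$, then $u>0$, and we take $\gcd(u,w)=1$; then $u\ne w$ since $\alpha\ne\beta$.

Put $a(m)=[\alpha wm]$, $b(m)=[\beta wm]$. In case (D) let $c=[\alpha m]$ and $\psi=\{\alpha m\}$. Then $\alpha wm=wc+w\psi$ and $\beta wm=u(c+\psi)+vm$, so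
$$a(m)=wc+[w\psi],\qquad b(m)=uc+vm+[u\psi]. \tag{8}$$

**Definition.** A pair $(a_0,b_0)\in\mathbb N^2$ is *admissible* in the following cases. In case (I), always. In case (D), if $a_0=wc_0+i_0$ and $b_0=uc_0+vm_0+j_0$ with $c_0,m_0\in\mathbb Z$ and $([w\psi],[u\psi])=(i_0,j_0)$ for all $\psi$ in some nonempty open interval $J\subset(0,1)$.

For instance, if $\beta=1$ and $\alpha=\sqrt2$, then $w=1,u=0,v=1$. With $J=(0,1)$ and $i_0=j_0=0$ every pair $(a_0,b_0)=(c_0,m_0)\in\mathbb N^2$ is admissible. If $\alpha=2\beta$, then $w=2$, $u=1$, $v=0$, and the admissible pairs are $(2c,c)$ and $(2c+1,c)$, the relations of Proposition 1.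

**Proposition 5.** $f(a_0)=\zeta f(b_0)$ for all admissible $(a_0,b_0)$, where $\zeta=C(\beta/\alpha)^{it}$.

**Proof.** Let $0<\eta<1/100$. Choose an integer $K\ge\max(A,a_0,b_0,w,|u|,|v|)$ (omit $u,v$ in case (I)) with $\tau_K/\eta^2\le\eta$ and $1/K\le\eta$. Put $Q=a_0b_0q\prod_{p\le K}p$. All its prime factors are $\le K$.

**Step 1: the set of good $m$ and its distribution.** *We force $a(m)\equiv a_0$, $b(m)\equiv b_0\pmod Q$ and keep randomness modulo larger primes.* Let $\mathcal M$ be the set of $m$ with

- $a(m)\equiv a_0$, $b(m)\equiv b_0\pmod Q$ in case (I);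
- $c\equiv c_0$, $m\equiv m_0\pmod Q$ and $\psi\in J$ in case (D).

In case (D), (8) gives $a(m)=wc+i_0\equiv a_0$ and $b(m)=uc+vm+j_0\equiv b_0\pmod Q$ on $\mathcal M$. Now let $D_0\in\mathbb N$ have all prime factors exceeding $K$; it is coprime to $Q$. In case (I), Lemma 1(b) with $R=QD_0$ shows that $(a(m),b(m))$ is uniform mod $QD_0$. So $\mathcal M$ has density $\rho=Q^{-2}$, and on $\mathcal M$ each of $a(m)$, $b(m)$ is asymptotically uniform mod $D_0$. In case (D), Lemma 1(a) with $\gamma=\alpha$, $R=QD_0$ shows that $(m,c,\psi)$ equidistributes in $(\mathbb Z/QD_0)^2\times[0,1)$. So $\mathcal M$ has density $\rho=|J|Q^{-2}$, and on $\mathcal M$ the pair $(m,c)$ is asymptotically uniform mod $D_0$. Since $w\le K$ is coprime to $D_0$, $a(m)=wc+i_0$ is asymptotically uniform mod $D_0$. At least one of $u,v$ is nonzero, hence, being at most $K$ in absolute value, coprime to $D_0$; so $b(m)=uc+vm+j_0$ is asymptotically uniform mod $D_0$ too. Note that $\rho>0$ does not depend on $D_0$.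

**Step 2: structure.** *We split off $a_0,b_0$.* Let $m\in\mathcal M$ with $a=a(m)\ge1$, $b=b(m)\ge1$. As $a_0\mid Q$, we have $a=a_0a_2$ with $a_2\equiv1\pmod{Q/a_0}$, and $Q/a_0=b_0q\prod_{p\le K}p$. So $a_2\equiv1\pmod q$, $\chi(a_2)=1$, and $a_2$ has only prime factors $>K$. Hence $g(a)=g(a_0)\xi(a_2)a_2^{it}$. Likewise $b=b_0b_2$ and $g(b)=g(b_0)\xi(b_2)b_2^{it}$. Therefore
$$g(a)\overline{g(b)}=g(a_0)\overline{g(b_0)}\,(a_2/b_2)^{it}\,\xi(a_2)\overline{\xi(b_2)}. \tag{9}$$
As $a_0\le K$, the primes $p>K$ dividing $a$ are exactly those dividing $a_2$. If no $p^2$ with $p>K$ divides $a$, then $\xi(a_2)=\exp\big(i\sum_{p\mid a,\,p>K}\vartheta_p\big)$. The same holds for $b$.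

**Step 3: concentration for primes in $(K,z]$.** *Here the distribution on $\mathcal M$ can be used.* Let $z>K$. Apply Step 1 with $D_0=\prod_{K<p\le z}p^2$. On $\mathcal M$ the events $p\mid a(m)$, $K<p\le z$, are asymptotically independent with probabilities $1/p$. So $\sum_{K<p\le z,\,p\mid a}\vartheta_p$ has asymptotic mean $\mu_1=\sum_{K<p\le z}\vartheta_p/p$ and variance at most $\tau_K$. By Chebyshev's inequality it is within $\eta$ of $\mu_1$ outside a proportion $\le\tau_K/\eta^2+o(1)\le\eta+o(1)$ of $\mathcal M$. Also $p^2\mid a$ for some $p\in(K,z]$ on a proportion $\le\sum_{n>K}n^{-2}+o(1)\le1/K+o(1)\le\eta+o(1)$. The same holds for $b$, **with the same $\mu_1$**.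

**Step 4: concentration for primes $>z$.** *For these we forget $\mathcal M$ and count among all $m\le x$; we can afford this because $z$ is chosen after $\rho$.* Recall Turán–Kubilius: for complex $c_p$,
$$\sum_{a\le X}\Big|\sum_{p\mid a}c_p-\sum_{p\le X}\frac{c_p}p\Big|^2\ll X\sum_{p\le X}\frac{|c_p|^2}p,$$
with an absolute constant. For $m\le x$ we have $a(m),b(m)\le X:=C_3x$, each value being taken boundedly often. Take $c_p=\vartheta_p$ for $p>z$ and $c_p=0$ otherwise, and $\mu_2=\sum_{z<p\le X}\vartheta_p/p$. Then $\sum_{a\le X}\big|\sum_{p\mid a,\,p>z}\vartheta_p-\mu_2\big|^2\ll X\tau_z$, and $\#\{a\le X:p^2\mid a\text{ for some }p>z\}\le X\sum_{p>z}p^{-2}\ll X/z$. So the number of $m\le x$ for which $\big|\sum_{p\mid a(m),\,p>z}\vartheta_p-\mu_2\big|>\eta$ or $p^2\mid a(m)$ for some $p>z$ is $\ll x(\tau_z/\eta^2+1/z)$. The same holds for $b(m)$, **with the same $\mu_2$**. Choose $z$ so large, depending on $\rho$ and $\eta$, that each of these two counts is $\le\eta\rho x$ for all large $x$.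

**Step 5: conclusion.** *We combine the two ranges and use (i).* The exceptions of Step 3 are a proportion $\le4\eta+o(1)$ of $\mathcal M$, those of Step 4 a proportion $\le2\eta+o(1)$. So for all large $x$, all but a proportion $\le7\eta$ of the $m\in\mathcal M$, $m\le x$, have both $\sum_{p\mid a,\,p>K}\vartheta_p$ and $\sum_{p\mid b,\,p>K}\vartheta_p$ within $2\eta$ of $\mu_1+\mu_2$, and no $p^2$ with $p>K$ divides $a$ or $b$. For these $m$
$$|\xi(a_2)\overline{\xi(b_2)}-1|\le4\eta.$$
The number $\mu_2$ depends on $x$, but this last property of $m$ does not. So the set of $m\in\mathcal M$ with this property has lower density at least $(1-7\eta)\rho>0$, hence positive lower log density. Since $\{m:wm\in E_\eta\}$ is log-null, infinitely many of these $m$ satisfy $|g(a(m))\overline{g(b(m))}-C|=|G(wm)-C|\le\eta$. Let $m\to\infty$ along them in (9). Since $a/b\to\alpha/\beta$, we have $a_2/b_2\to\alpha b_0/(\beta a_0)$, and so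
$$\Big|C-g(a_0)\overline{g(b_0)}\Big(\frac{\alpha b_0}{\beta a_0}\Big)^{it}\Big|\le5\eta .$$
As $\eta\to0$ we get $C=g(a_0)a_0^{-it}\,\overline{g(b_0)b_0^{-it}}\,(\alpha/\beta)^{it}=f(a_0)\overline{f(b_0)}(\alpha/\beta)^{it}$, which is the claim. $\square$

## 8. Solving $f(a_0)=\zeta f(b_0)$ on admissible pairs

We now have exact equations at fixed integers, as in Proposition 1. In (D), $c_0$ and $m_0$ may be any integers, also negative, as long as $a_0,b_0\ge1$: only their residues mattered.

**Proposition 6.** $f(n)=1$ for all $n\in\mathbb N$.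

**Proof.** Note $f(1)=1$.

**Case (I).** *All pairs are admissible.* So $f(a_0)=\zeta f(1)$ for all $a_0$; $f$ is constant, $f=f(1)=1$.

**Case (D), $v\ne0$, $u\ge0$.** *We use $m_0$ to hold $b_0$ fixed while $a_0$ runs through multiples of a constant.* Take $J=(0,1/\max(w,u))$, where $[w\psi]=[u\psi]=0$, so $i_0=j_0=0$. For $c'\ge1$ let $c_0=|v|c'$ and $m_0=\mathrm{sgn}(v)(1-uc')$. Then $a_0=w|v|c'$ and $b_0=u|v|c'+|v|(1-uc')=|v|$. So $f(w|v|)f(c')=\zeta f(|v|)$ for all $c'\ge1$. Hence $f$ is constant, $f=1$.

**Case (D), $v\ne0$, $u<0$.** *The same idea, but now $[u\psi]=-1$.* Here $v=w\beta+|u|\alpha>0$. Take $J=(0,1/\max(w,|u|))$, $i_0=0$, $j_0=-1$, $c_0=vc'$, $m_0=|u|c'+2$. Then $a_0=wvc'$ and $b_0=-|u|vc'+v(|u|c'+2)-1=2v-1\ge1$. So $f(wv)f(c')=\zeta f(2v-1)$ for all $c'\ge1$, and $f=1$.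

**Case (D), $v=0$.** *Now $m_0$ is useless; we generalize $f(2c+1)=f(2c)$ from Proposition 1.* Here $w,u$ are coprime, distinct, positive. For all $c\ge1$ and $\psi\in(0,1)\setminus(\frac1w\mathbb Z\cup\frac1u\mathbb Z)$ both floors are constant near $\psi$, so
$$f(wc+[w\psi])=\zeta f(uc+[u\psi]).$$
Let $W=\max(w,u)\ge2$ and let $W'=\min(w,u)$. For $0<i<W$ the point $i/W$ is not a multiple of $1/W'$: if $i/W=j/W'$, then $W\mid iW'$, and $\gcd(W,W')=1$ gives $W\mid i$, which is false. So, when $\psi$ passes from slightly below $i/W$ to slightly above, $[W\psi]$ changes from $i-1$ to $i$ and $[W'\psi]$ does not change. Comparing the two equations (recall $\zeta\ne0$),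
$$f(Wc+i)=f(Wc+i-1)\qquad(1\le i\le W-1,\ c\ge1).$$
So $f(Wc+i)=f(Wc)=f(W)f(c)$ for $0\le i<W$, that is, $f(n)=f(W)f([n/W])$ for $n\ge W$. By iteration
$$f(n)=f(W)^s f([n/W^s])\qquad(n\ge W^s). \tag{10}$$
In Proposition 1 we also had $f(2)\equiv 0$ and $W=2$, and were done. Here (10) reaches an unknown leading digit and an unknown $f(W)$, and we remove both by taking powers. Let $D\in\mathbb N$ and choose $m$ with $D<2^m$, so $D+1\le2^m$. For large $s$ the interval $[D^{1/m}W^s,(D+1)^{1/m}W^s)$ has length greater than $1$, so it contains an integer $n$. Then $W^s\le n<2W^s$, so $[n/W^s]=1$ and $f(n)=f(W)^s$. Also $D\le n^m/W^{sm}<D+1$, so (10) with $sm$ in place of $s$ gives $f(n^m)=f(W)^{sm}f(D)$. Hence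
$$f(W)^{sm}=f(n)^m=f(n^m)=f(W)^{sm}f(D),$$
and $f(D)=1$. $\square$

**Proof of Theorem 2.** We saw (ii)$\Rightarrow$(i) in Section 2. For (i)$\Rightarrow$(ii), Proposition 6 gives $g(n)=f(n)n^{it}=n^{it}$ for all $n$. Then $g([\alpha n])\overline{g([\beta n])}=([\alpha n]/[\beta n])^{it}\to(\alpha/\beta)^{it}$. Outside $E_\varepsilon$, which is log-null and so has infinite complement, the left side is within $\varepsilon$ of $C$, for every $\varepsilon$. So $C=(\alpha/\beta)^{it}$. (If $\alpha$ and $\beta$ were interchanged to make $\alpha$ irrational, $C$ was replaced by $\overline C$, and the statement is the same.) $\square$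

With the reduction in Section 2 this completes the proof of Theorem 1, and Conjecture 2 is true.
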